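\title{Coloring $P_5$-free graphs is $\mathrm{W}[1]$-hard in the number of colors}

\begin{abstract}
For every fixed $k$, the problem $k$-\textsc{Coloring} is solvable in polynomial time on $P_5$-free graphs. We show that the degree of the polynomial cannot be made independent of $k$ unless $\mathrm{FPT}=\mathrm{W}[1]$: \textsc{Coloring} with parameter $k$ is $\mathrm{W}[1]$-hard on $P_5$-free graphs, and already on $2P_2$-free graphs. In the reduction every color class acts as an integer variable, a threshold between two independent sets. Under the Exponential Time Hypothesis the same reduction excludes running time $f(k)\,n^{o(k/\log k)}$ on $2P_2$-free graphs, where $n^{2k+O(1)}$ is attainable. We also show that \textsc{List $k$-Coloring} is fixed-parameter tractable in $k+r$ on $(rP_1+P_3)$-free graphs. Together these results classify \textsc{Coloring} with parameter $k$ on $H$-free graphs for every $H$ other than $rP_1+P_4$ with $r\ge 1$.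
\end{abstract}

\section{Introduction}

A \emph{$k$-coloring} of a graph $G$ is a map $c\colon V(G)\to\{1,\dots,k\}$ with $c(u)\ne c(v)$ for every edge $uv$. The problem \textsc{Coloring} asks, for a given graph $G$ and a given integer $k$, whether $G$ has a $k$-coloring; when $k$ is fixed rather than part of the input, the problem is called $k$-\textsc{Coloring}. A graph is \emph{$H$-free} if it has no induced subgraph isomorphic to $H$. We write $P_j$ for the path on $j$ vertices, $G_1+G_2$ for the disjoint union of two graphs, and $rG$ for the disjoint union of $r$ copies of $G$. Throughout, $n$ is the number of vertices of the input graph.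

On $P_4$-free graphs \textsc{Coloring} is solvable in polynomial time \cite{corneil}. For the next path, Ho\`ang et al.\ proved that $k$-\textsc{Coloring} is solvable in polynomial time on $P_5$-free graphs for every integer $k$. Such a statement allows the degree of the polynomial to grow with $k$. A problem is \emph{fixed-parameter tractable} (FPT) with parameter $k$ if it can be solved in time $f(k)\,n^{O(1)}$ for a function $f$ of $k$ alone, so that the degree does not depend on $k$. For instance, \textsc{Coloring} is FPT with parameter $k$ on $(rP_1+P_2)$-free graphs for every fixed $r$. This leads to the following question, posed in \cite{choos}.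

\begin{quote}
\emph{Is \textsc{Coloring}, restricted to $P_5$-free graphs, fixed-parameter tractable with parameter $k$?}
\end{quote}

To see which answer to expect, ask how much freedom a single color class has. Let $I$ be a maximal independent set of an $(rP_1+P_2)$-free graph. A vertex $v\notin I$ has a neighbor $x\in I$, and it has at most $r-1$ non-neighbors in $I$, since $r$ of them together with the edge $vx$ would induce $rP_1+P_2$. Hence an independent set that is not contained in $I$ meets $I$ in at most $r-1$ vertices. Large color classes are rigid.

Compare the \emph{half graph} with vertices $a_0,\dots,a_m,b_1,\dots,b_m$, in which the only edges are the pairs $a_hb_j$ with $h<j$. It is $2P_2$-free: two edges $a_hb_j$ and $a_{h'}b_{j'}$ with no edge between them would give $h\ge j'>h'\ge j>h$. For $t=0,\dots,m$ the set $S_t=\{a_h:h\ge t\}\cup\{b_j:j\le t\}$ is a maximal independent set, and every independent set lies in some $S_t$ (take for $t$ the largest index of a vertex $b_j$ in it, or $0$). So a color class in a half graph is in effect a number $t\in\{0,\dots,m\}$, and $k$ colors may behave like $k$ variables over a domain whose size grows with $n$. This is the shape of the problem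 of finding a clique of size $k$, and it suggests hardness, provided that the variables can be made to interact without creating an induced $2P_2$. They can.

\begin{theorem}\label{thm:main}
\textsc{Coloring} with parameter $k$ is $\mathrm{W}[1]$-hard on $2P_2$-free graphs, and hence on $P_5$-free graphs. In particular, it is not fixed-parameter tractable on $P_5$-free graphs unless $\mathrm{FPT}=\mathrm{W}[1]$.
\end{theorem}

Some complexity assumption is unavoidable here: if $\mathrm{P}=\mathrm{NP}$, then \textsc{Coloring} is polynomial on all graphs. The construction behind Theorem~\ref{thm:main} gives more. A graph is \emph{chordal} if it has no induced cycle $C_\ell$ with $\ell\ge4$, and a graph is \emph{$\mathcal H$-free} if it is $H$-free for every $H$ in the family $\mathcal H$. ETH is the Exponential Time Hypothesis, recalled in Section~\ref{sec:prelim}.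

\begin{theorem}\label{thm:strong}
\mbox{}
\begin{itemize}
\item[(a)] For every fixed $g\ge4$, \textsc{Coloring} with parameter $k$ is $\mathrm{W}[1]$-hard on graphs whose complement has no induced cycle $C_\ell$ with $4\le\ell\le g$. Hence it is $\mathrm{W}[1]$-hard on $\mathcal H$-free graphs for every finite family $\mathcal H$ of graphs whose complements are all non-chordal.
\item[(b)] Assuming ETH, for no function $f$ is there an algorithm with running time $f(k)\,n^{o(k/\log k)}$ for \textsc{Coloring} on $2P_2$-free graphs, nor on the class in (a) for fixed $g$.
\item[(c)] On $2P_2$-free graphs \textsc{Coloring} can be solved in time $n^{2k+O(1)}$, so (b) is tight up to the factor $\log k$ in the exponent.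
\end{itemize}
\end{theorem}

For example, (a) applies to $\mathcal H=\{2P_2,C_5\}$, since the complements are $C_4$ and $C_5$.

On the positive side, the rigidity of large color classes survives when $P_2$ is replaced by $P_3$, even with lists. In \textsc{List $k$-Coloring} every vertex $v$ has a list $L(v)\subseteq\{1,\dots,k\}$, and we ask for a coloring $c$ with $c(v)\in L(v)$ for all $v$.

\begin{theorem}\label{thm:list}
\textsc{List $k$-Coloring} on $(rP_1+P_3)$-free graphs is fixed-parameter tractable with parameter $k+r$.
\end{theorem}

\begin{corollary}\label{cor:class}
Let $H$ be a graph that is not $rP_1+P_4$ for any $r\ge1$. If $H$ is an induced subgraph of $P_4$ or of $rP_1+P_3$ for some $r$, then \textsc{Coloring} on $H$-free graphs is fixed-parameter tractable with parameter $k$. Otherwise it is not, unless $\mathrm{FPT}=\mathrm{W}[1]$.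
\end{corollary}

We do not settle the case $H=rP_1+P_4$ with $r\ge1$.

After the preliminaries, Section~\ref{sec:upper} proves Theorem~\ref{thm:strong}(c). The hardness proof has two independent halves. Section~\ref{sec:threshold} turns a system of inequalities between integer variables into a graph, with one color for each variable, and controls the induced cycles of its complement. Section~\ref{sec:encoding} expresses arbitrary binary constraints by such systems. Section~\ref{sec:hardness} combines the halves. Sections~\ref{sec:list} and~\ref{sec:class} prove Theorem~\ref{thm:list} and Corollary~\ref{cor:class}.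

\section{Preliminaries}\label{sec:prelim}

\paragraph{Graphs.} Graphs are finite and simple. The \emph{complement} $\overline G$ has the vertices of $G$, and its edges are the pairs of distinct vertices that are non-adjacent in $G$. A graph $G$ is $H$-free if and only if $\overline G$ is $\overline H$-free, and $\overline{2P_2}=C_4$. If $H'$ is an induced subgraph of $H$, then every $H'$-free graph is $H$-free; in particular $2P_2$-free graphs are $P_5$-free, because deleting the middle vertex of $P_5$ leaves $2P_2$. The \emph{girth} of a graph is the length of a shortest cycle, and $\infty$ for a forest. The \emph{claw} is the star with three leaves. The \emph{line graph} of a graph has the edges as vertices, two being adjacent if they share an end. Line graphs are claw-free: among three edges that meet a given edge, two meet it in the same end. A vertex is \emph{complete} to a set if it is adjacent to all its vertices, and two disjoint sets are \emph{anticomplete} if no edge joins them.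

\paragraph{Parameterized complexity.} A \emph{parameterized reduction} maps an instance $x$ with parameter $K$, in time $f(K)\,|x|^{O(1)}$, to an equivalent instance of another problem whose parameter is at most $f(K)$. The class FPT of fixed-parameter tractable problems is closed under such reductions and is contained in the class $\mathrm{W}[1]$. A problem is \emph{$\mathrm{W}[1]$-hard} if every problem of $\mathrm{W}[1]$ has a parameterized reduction to it. We use only two consequences: a parameterized reduction from a $\mathrm{W}[1]$-hard problem proves $\mathrm{W}[1]$-hardness, and if a $\mathrm{W}[1]$-hard problem is FPT, then $\mathrm{FPT}=\mathrm{W}[1]$. The Exponential Time Hypothesis states that for some $\delta>0$ the problem \textsc{3-Sat} with $N$ variables cannot be solved in time $2^{\delta N}N^{O(1)}$; we use it only through (F2) below.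

In \textsc{Partitioned Subgraph Isomorphism} we are given a \emph{pattern} graph on $\{1,\dots,K\}$ and a \emph{host} graph whose vertex set is partitioned into classes $V_1,\dots,V_K$. The question is whether there are vertices $x_i\in V_i$ such that $x_ix_j$ is an edge of the host for every edge $ij$ of the pattern. \textsc{Multicolored Clique} is the case in which the pattern is complete, with parameter $K$. We use the following published facts.
\begin{itemize}
\item[(F1)] \textsc{Multicolored Clique} is $\mathrm{W}[1]$-hard \cite{pietrzak,fellows}.
\item[(F2)] Assuming ETH, \textsc{Partitioned Subgraph Isomorphism} has no algorithm with running time $f(M)\,n^{o(M/\log M)}$, where $M$ is the number of edges of the pattern and $n$ the number of vertices of the host \cite{marx}.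
\item[(F3)] $3$-\textsc{Coloring} is NP-complete on graphs of girth at least $g$, for every fixed $g$ \cite{kaminski}, and on line graphs \cite{holyer}.
\item[(F4)] \textsc{Coloring} is solvable in polynomial time on $P_4$-free graphs \cite{corneil}.
\end{itemize}

\section{Maximal independent sets in $2P_2$-free graphs}\label{sec:upper}

In a $2P_2$-free graph the vertices that are adjacent to neither end of an edge form an independent set. So a single edge can describe an independent set, and the next lemma shows that this accounts for all maximal independent sets but one.

\begin{lemma}\label{lem:mis}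
A nonempty $2P_2$-free graph $G$ has at most $|E(G)|+1$ maximal independent sets, and they can be listed in polynomial time.
\end{lemma}

\begin{proof}
Order the vertices as $v_1,\dots,v_n$, let $G_i$ be the subgraph induced by $v_1,\dots,v_i$, let $\mu_i$ be the number of maximal independent sets of $G_i$, and let $\delta_i$ be the degree of $v_i$ in $G_i$. Since $\mu_1=1$ and $\delta_2+\dots+\delta_n=|E(G)|$, it suffices to show $\mu_i\le\mu_{i-1}+\delta_i$ for $i\ge2$. Let $S$ be a maximal independent set of $G_i$ and let $S'=S\setminus\{v_i\}$.

Suppose first that $S'$ is a maximal independent set of $G_{i-1}$; this is always so when $v_i\notin S$. Then $S'$ determines $S$: if $v_i\notin S$, then $S'$ contains a neighbor of $v_i$ by the maximality of $S$, and if $v_i\in S$, it contains none. So there are at most $\mu_{i-1}$ sets $S$ of this kind.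

Otherwise $v_i\in S$, and some vertex $u$ of $G_{i-1}$ outside $S$ has no neighbor in $S'$. Since $S$ is maximal, $u$ is adjacent to $v_i$. Let $X_u$ be the set of vertices of $G_i$ other than $u,v_i$ that are adjacent to neither $u$ nor $v_i$. An edge inside $X_u$ would form an induced $2P_2$ with $uv_i$, so $X_u$ is independent, and so is $X_u\cup\{v_i\}$. Since $S'\subseteq X_u$ and $S$ is maximal, $S=X_u\cup\{v_i\}$. Thus $S$ is determined by the neighbor $u$ of $v_i$, and there are at most $\delta_i$ sets of this kind.

To obtain the list for $G_i$ from the list for $G_{i-1}$, add $v_i$ to each set that contains no neighbor of $v_i$, and append those sets $X_u\cup\{v_i\}$ that are maximal and not yet listed.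
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}(c)]
A nonempty graph is $k$-colorable if and only if its vertex set is the union of $k$ maximal independent sets, not necessarily distinct: extend each color class to a maximal independent set, and conversely give each vertex the index of the first set that contains it. By Lemma~\ref{lem:mis} there are at most $(|E(G)|+1)^k\le n^{2k}$ such $k$-tuples, and each is tested in polynomial time.
\end{proof}

The algorithm chooses $k$ objects among at most $n^2$. The next three sections show that, under ETH, this exhaustive choice cannot be improved by much.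

\section{Colors as thresholds}\label{sec:threshold}

Let $A$ and $B$ be disjoint independent sets of a $2P_2$-free graph. Then the neighborhoods in $B$ of the vertices of $A$ are nested: if $y\in B$ is adjacent to $a$ but not to $a'$, and $y'\in B$ is adjacent to $a'$ but not to $a$, then $ay$ and $a'y'$ induce $2P_2$. So the pattern of the half graph, adjacency decided by comparing two numbers, is the only pattern available between two independent sets. We build graphs from independent sets joined either completely or in this way. The following example shows what one can express with two colors.

\begin{example}\label{ex:two}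
Fix integers $0\le h,h'\le m$. Take vertices $v,v',a,a',b^1,\dots,b^m$ and the edges $vv'$, $av'$, $a'v$, $aa'$, the edges $ab^j$ for $j>h$, and the edges $a'b^j$ for $m+1-j>h'$. In a $2$-coloring, $a$ has the color of $v$ and $a'$ has the color of $v'$. The vertex $b^j$ can take the first color if and only if $j\le h$, and the second if and only if $m+1-j\le h'$. So the first color can cover the first $h$ of the vertices $b^j$, the second can cover the last $h'$, and the graph is $2$-colorable if and only if $h+h'\ge m$. For $m=2$ and $h=h'=1$ the color classes are $\{v,a,b^1\}$ and $\{v',a',b^2\}$; for $m=2$, $h=0$, $h'=1$ the vertices $a,a',b^1$ form a triangle.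

Let $t$ and $t'$ record how far the two colors reach into the sequence $b^1,\dots,b^m$ from its two ends. The vertices $b^j$ impose $t+t'\ge m$, the vertex $a$ imposes $t\le h$, and $a'$ imposes $t'\le h'$.
\end{example}

With more colors, a vertex such as $a$ may have several colors at its disposal, and it then imposes a disjunction of upper bounds. Vertices of this kind that can share a color must be non-adjacent, so we collect them into independent sets. An auxiliary graph $\Gamma$ records the arrangement: its nodes index the independent sets of type $A$, its edges index those of type $B$, and its node--edge incidences index the colors.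

\begin{definition}\label{def:system}
Let $m\ge1$ be an integer and $\Gamma$ a finite simple graph. A \emph{flag} is a pair $(p,e)$ of a node $p$ and an edge $e$ of $\Gamma$ with $p\in e$; it is a flag \emph{at $p$}. The set of flags is $\Phi$, so $|\Phi|=2|E(\Gamma)|$. A \emph{clause at $p$} is a function $\pi$ from the set of flags at $p$ to $\{-1,0,\dots,m\}$. A \emph{threshold system} consists of $m$, $\Gamma$, and a set $\mathcal C_p$ of clauses at $p$ for every node $p$. It is \emph{satisfiable} if there is a function $t\colon\Phi\to\{0,\dots,m\}$ such that
\begin{itemize}
\item[(E)] $t(p,e)+t(p',e)\ge m$ for every edge $e=\{p,p'\}$ of $\Gamma$;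
\item[(C)] for every node $p$ and every $\pi\in\mathcal C_p$ there is a flag $f$ at $p$ with $t(f)\le\pi(f)$.
\end{itemize}
\end{definition}

We write a clause as a disjunction of inequalities $t(f)\le\pi(f)$. An inequality with right-hand side $-1$ never holds, so it may be written or omitted at will; the flags not mentioned in a clause have $\pi(f)=-1$.

\begin{definition}\label{def:graph}
The \emph{graph $G$ of a threshold system} has the following vertices.
\begin{itemize}
\item For each node $p$, a set $A_p$ with one vertex $a$ for each clause $\pi_a\in\mathcal C_p$.
\item For each edge $e$, a set $B_e=\{b_e^1,\dots,b_e^m\}$. Fix an order $p,p'$ of the ends of $e$ and define the \emph{ranks} $\rho_{(p,e)}(b_e^j)=j$ and $\rho_{(p',e)}(b_e^j)=m+1-j$.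
\item For each flag $f=(p,e)$, a vertex $v_f$ of rank $\rho_f(v_f)=0$. Put $Y_f=B_e\cup\{v_f\}$.
\end{itemize}
Two distinct vertices are \emph{compatible} in exactly the following cases: both lie in the same set $A_p$; both lie in the same set $Y_f$; or, for some flag $f=(p,e)$, one is $a\in A_p$, the other is $y\in Y_f$, and $\pi_a(f)\ge\rho_f(y)$. Two distinct vertices are adjacent in $G$ if and only if they are not compatible.
\end{definition}

Thus $\overline G$ is the graph of compatible pairs, and a color class of $G$ is a set of pairwise compatible vertices. The vertices $v_f$ form a clique of $G$ of size $|\Phi|$; their purpose is to name the colors and to confine each color to one set $A_p$ and one set $B_e$. Indeed, for $f=(p,e)$ the vertices compatible with $v_f$ are those of $B_e$ and those $a\in A_p$ with $\pi_a(f)\ge0$. Example~\ref{ex:two} is the graph of the system in which $\Gamma$ is a single edge with one clause at each end.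

\begin{lemma}\label{lem:color}
Let $G$ be the graph of a threshold system and $k=|\Phi|$. Then $G$ is $k$-colorable if and only if the system is satisfiable.
\end{lemma}

\begin{proof}
Suppose that $t$ satisfies (E) and (C), and use $\Phi$ as the set of colors. Give $v_f$ the color $f$. Give $a\in A_p$ a flag $f$ at $p$ with $t(f)\le\pi_a(f)$, which exists by (C). Let $e$ have ordered ends $p,p'$, let $f=(p,e)$ and $f'=(p',e)$, and let $1\le j\le m$. If $j>t(f)$ and $m+1-j>t(f')$, then $t(f)+t(f')\le(j-1)+(m-j)=m-1$, contrary to (E). So one of the two flags has the property that the rank of $b_e^j$ is at most its value under $t$; give $b_e^j$ that flag as color. Now the vertices of color $f=(p,e)$ are some $a\in A_p$, all with $t(f)\le\pi_a(f)$, and some $y\in Y_f$, all with $\rho_f(y)\le t(f)$. They are pairwise compatible, because $\rho_f(y)\le t(f)\le\pi_a(f)$.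

Conversely, take a $k$-coloring of $G$. The clique $\{v_f:f\in\Phi\}$ has $k$ vertices, so it uses every color exactly once; call the color of $v_f$ simply $f$. Every other vertex of color $f=(p,e)$ is compatible with $v_f$, so the color class of $f$ is contained in $A_p\cup Y_f$. Define
\[
t(f)=\max\{\rho_f(y): y\in Y_f \text{ has color } f\}\in\{0,\dots,m\};
\]
the set is nonempty because it contains $\rho_f(v_f)=0$.

For (E), let $e,f,f'$ be as above. Every vertex of $B_e$ has color $f$ or $f'$. If $t(f)=m$, there is nothing to prove. Otherwise let $j=t(f)+1\le m$. The vertex $b_e^j$ has $\rho_f(b_e^j)>t(f)$, so its color is $f'$, and $t(f')\ge m+1-j=m-t(f)$.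

For (C), let $a\in A_p$. Its color $f$ is a flag at $p$. Let $y\in Y_f$ have color $f$ and rank $t(f)$. Then $a$ and $y$ are compatible, that is, $\pi_a(f)\ge\rho_f(y)=t(f)$.
\end{proof}

It remains to exclude an induced $2P_2$ in $G$, that is, an induced $C_4$ in $\overline G$. The graph $\overline G$ is a union of cliques arranged along $\Gamma$. A cycle of $\overline G$ either stays near a single flag, where compatibility is a comparison of numbers, or follows a cycle of $\Gamma$, passing alternately through nodes and edges.

\begin{lemma}\label{lem:cycles}
Let $G$ be the graph of a threshold system. Every induced cycle of $\overline G$ of length $\ell\ge4$ has $\ell\ge2\,\mathrm{girth}(\Gamma)\ge6$. In particular $G$ is $2P_2$-free.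
\end{lemma}

\begin{proof}
The sets $A_p$, $B_e$ and $\{v_f\}$ partition $V(G)$; we call them \emph{parts}. Each part is a clique of $\overline G$, and so is each $Y_f$. Let $\Delta$ be the graph on $V(\Gamma)\cup E(\Gamma)\cup\Phi$ whose edges are those of the triangles $\{p,e,f\}$ for the flags $f=(p,e)$. The parts are indexed by the vertices of $\Delta$, and compatible vertices in different parts lie in parts whose indices are adjacent in $\Delta$. The flag $(p,e)$ has exactly the neighbors $p$ and $e$ in $\Delta$; in particular no two flags are adjacent. Deleting the flags from $\Delta$ leaves the incidence graph $\mathrm{Inc}(\Gamma)$, which is $\Gamma$ with every edge subdivided once; it is bipartite and has girth $2\,\mathrm{girth}(\Gamma)$. Since $\Gamma$ is simple, $\mathrm{girth}(\Gamma)\ge3$.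

Let $Z$ be an induced cycle of $\overline G$ of length $\ell\ge4$. It meets each clique of $\overline G$ in at most two vertices, and two such vertices are consecutive on $Z$. Go around $Z$, record the indices of the parts, and merge consecutive repetitions. The result is a cyclic sequence of $c$ distinct vertices of $\Delta$, consecutive ones adjacent, with $2\le\ell/2\le c\le\ell$.

\emph{Case $c\le3$.} If $c=2$, the two indices form an edge of $\Delta$, and every edge of $\Delta$ lies in a triangle $\{p,e,f\}$ with $f=(p,e)$. If $c=3$, the indices form a triangle of $\Delta$; it contains a flag because $\mathrm{Inc}(\Gamma)$ is bipartite, so it is again of the form $\{p,e,f\}$. In both cases $Z\subseteq A_p\cup Y_f$, a union of two cliques of $\overline G$. Hence $\ell=4$, and $Z$ consists of consecutive vertices $a,a'\in A_p$ and consecutive vertices $y,y'\in Y_f$, named so that the cyclic order is $a,a',y',y$. Then $a,y$ and $a',y'$ are compatible pairs while $a,y'$ and $a',y$ are not, so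
\[
\pi_a(f)\ge\rho_f(y)>\pi_{a'}(f)\ge\rho_f(y')>\pi_a(f),
\]
which is absurd. This is the step for which $v_f$ was given a rank and treated like a vertex of $B_e$.

\emph{Case $c\ge4$.} The sequence is a cycle of $\Delta$. Flags are not consecutive on it, and the two neighbors on it of a flag $(p,e)$ are $p$ and $e$, which are adjacent in $\mathrm{Inc}(\Gamma)$. Deleting the flags therefore leaves a cyclic sequence of $c'\ge c/2\ge2$ distinct vertices of $\mathrm{Inc}(\Gamma)$, consecutive ones adjacent. If $c'=2$, then $c=4$ and the cycle is $p,f,e,f'$ with two distinct flags $f,f'$ adjacent to both $p$ and $e$; but only $(p,e)$ is such a flag. So $c'\ge3$, the sequence is a cycle of $\mathrm{Inc}(\Gamma)$, and $\ell\ge c\ge c'\ge2\,\mathrm{girth}(\Gamma)$.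
\end{proof}

\begin{remark}
The assumption that $\Gamma$ is simple is needed for the last sentence of the lemma. Allow two parallel edges $e,e'$ between $p$ and $p'$, and put the clause with all values equal to $m$ at each of $p,p'$, with vertices $a,a'$. Then $a$ and $a'$ are compatible with $b_e^1$ and $b_{e'}^1$, and the edges $aa'$ and $b_e^1b_{e'}^1$ induce $2P_2$ in $G$.
\end{remark}

\section{Encoding binary constraints}\label{sec:encoding}

A \emph{constraint instance} consists of variables $1,\dots,K$ with common domain $\{0,\dots,m\}$, $m\ge1$, a set $\mathcal E$ of $M$ unordered pairs of variables, and a relation $R_{ij}\subseteq\{0,\dots,m\}^2$ for each $\{i,j\}\in\mathcal E$ with $i<j$. A \emph{solution} is a vector $x\in\{0,\dots,m\}^K$ with $(x_i,x_j)\in R_{ij}$ for all such $i<j$.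

There are two obstacles to expressing this by a threshold system. First, a clause contains only upper bounds, whereas forbidding a pair of values requires conditions of the form $x_i\ne x$. But $x_i\ne x$ means $x_i\le x-1$ or $m-x_i\le m-x-1$, so upper bounds suffice if both $x_i$ and $m-x_i$ are available as values of flags. Condition (E) on an edge supplies two flags whose values sum to at least $m$, and these will play the roles of $x_i$ and $m-x_i$. Second, a flag belongs to one node, and a clause sees only the flags at its node, so the values must be carried to a node where the variables $i$ and $j$ meet. Exact copies are not needed: a value that grows on the way only makes upper bounds harder to satisfy. It is therefore enough to carry lower bounds. Condition (E) turns an upper bound at one end of an edge into a lower bound at the other end. The converse step, from a lower bound on one flag to an upper bound on another flag at the same node, is done by clauses.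

\begin{lemma}[sum gadget]\label{lem:sum}
Let $f\ne f'$ be flags at the same node and $t\colon\Phi\to\{0,\dots,m\}$. Then $t(f)+t(f')\le m$ if and only if $t$ satisfies the $m$ clauses
\[
t(f)\le h\ \text{ or }\ t(f')\le m-1-h\qquad(h=0,\dots,m-1).
\]
\end{lemma}

\begin{proof}
If $t(f)+t(f')\le m$ and $t(f)\ge h+1$, then $t(f')\le m-1-h$. If $t(f)+t(f')\ge m+1$, then $t(f)\ge1$ because $t(f')\le m$, and the clause with $h=t(f)-1$ fails, since it requires $t(f)\le t(f)-1$ or $t(f')\le m-t(f)$.
\end{proof}

\paragraph{The system of a constraint instance.} The graph $\Gamma$ has nodes $p_i^+,p_i^-$ for each variable $i$ and a node $q_{ij}=q_{ji}$ for each $\{i,j\}\in\mathcal E$. Its edges are $\{p_i^+,p_i^-\}$ for each $i$, and $\{p_i^\sigma,q_{ij}\}$ for each sign $\sigma\in\{+,-\}$ and each ordered pair $(i,j)$ with $\{i,j\}\in\mathcal E$. This graph is simple and has $K+4M$ edges. For the values of $t$ on the flags we write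
\[
\alpha_i^\sigma=t\bigl(p_i^\sigma,\{p_i^+,p_i^-\}\bigr),\qquad
\beta_{ij}^\sigma=t\bigl(p_i^\sigma,\{p_i^\sigma,q_{ij}\}\bigr),\qquad
\gamma_{ij}^\sigma=t\bigl(q_{ij},\{p_i^\sigma,q_{ij}\}\bigr);
\]
see Figure~\ref{fig:gamma}. The clauses at $p_i^\sigma$ are the sum gadgets for $\alpha_i^\sigma+\beta_{ij}^\sigma\le m$, for all $j$ with $\{i,j\}\in\mathcal E$. At $q_{ij}$ with $i<j$ there is, for every pair $(x,y)\in\{0,\dots,m\}^2\setminus R_{ij}$, the clause
\begin{equation}\label{eq:forbid}
\gamma_{ij}^+\le x-1\ \text{ or }\ \gamma_{ij}^-\le m-x-1\ \text{ or }\ \gamma_{ji}^+\le y-1\ \text{ or }\ \gamma_{ji}^-\le m-y-1 .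
\end{equation}

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\node[circle,draw,inner sep=1.5pt] (a) at (-3.6,1.5) {$p_1^+$};
\node[circle,draw,inner sep=1.5pt] (b) at (-3.6,-1.5) {$p_1^-$};
\node[circle,draw,inner sep=1.5pt] (q) at (0,0) {$q_{12}$};
\node[circle,draw,inner sep=1.5pt] (c) at (3.6,1.5) {$p_2^+$};
\node[circle,draw,inner sep=1.5pt] (d) at (3.6,-1.5) {$p_2^-$};
\draw (a) -- node[pos=.15,left] {$\alpha_1^+$} node[pos=.85,left] {$\alpha_1^-$} (b);
\draw (c) -- node[pos=.15,right] {$\alpha_2^+$} node[pos=.85,right] {$\alpha_2^-$} (d);
\draw (a) -- node[pos=.2,above] {$\beta_{12}^+$} node[pos=.8,above] {$\gamma_{12}^+$} (q);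
\draw (b) -- node[pos=.2,below] {$\beta_{12}^-$} node[pos=.8,below] {$\gamma_{12}^-$} (q);
\draw (c) -- node[pos=.2,above] {$\beta_{21}^+$} node[pos=.8,above] {$\gamma_{21}^+$} (q);
\draw (d) -- node[pos=.2,below] {$\beta_{21}^-$} node[pos=.8,below] {$\gamma_{21}^-$} (q);
\end{tikzpicture}
\caption{The graph $\Gamma$ for two variables and one constraint. Each end of an edge carries a value in $\{0,\dots,m\}$. The two values on an edge sum to at least $m$, the two values at a node $p_i^\sigma$ sum to at most $m$, and the clauses at $q_{12}$ forbid the pairs outside the relation.}
\label{fig:gamma}
\end{figure}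

\begin{example}
Let $K=2$, $m=1$ and $R_{12}=\{(0,1),(1,0)\}$, the constraint $x_1\ne x_2$. All values are $0$ or $1$. A sum gadget is the single clause ``$\alpha_i^\sigma\le0$ or $\beta_{ij}^\sigma\le0$''. At $q_{12}$, the pair $(0,0)$ gives ``$\gamma_{12}^-\le0$ or $\gamma_{21}^-\le0$'' and the pair $(1,1)$ gives ``$\gamma_{12}^+\le0$ or $\gamma_{21}^+\le0$''. If $\alpha_1^+=1$, then $\beta_{12}^+=0$ by the sum gadget and $\gamma_{12}^+=1$ by (E). If $\alpha_1^+=0$, then $\alpha_1^-=1$ by (E), hence $\beta_{12}^-=0$ and $\gamma_{12}^-=1$. The same holds with the indices $1$ and $2$ exchanged. So $\alpha_1^+=\alpha_2^+=1$ violates the second clause at $q_{12}$ and $\alpha_1^+=\alpha_2^+=0$ violates the first. The graph $G$ has $12$ vertices $v_f$, $6$ vertices $b_e^1$ and $4+2$ clause vertices, and $k=12$.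
\end{example}

\begin{lemma}\label{lem:csp}
The system of a constraint instance is satisfiable if and only if the instance has a solution.
\end{lemma}

\begin{proof}
Let $t$ satisfy the system and put $x_i=\alpha_i^+$. For every ordered pair $(i,j)$ with $\{i,j\}\in\mathcal E$ and every sign $\sigma$, condition (E) and the sum gadget give $\gamma_{ij}^\sigma\ge m-\beta_{ij}^\sigma\ge\alpha_i^\sigma$. Condition (E) on the edge $\{p_i^+,p_i^-\}$ gives $\alpha_i^-\ge m-x_i$. Hence $\gamma_{ij}^+\ge x_i$ and $\gamma_{ij}^-\ge m-x_i$. If $(x_i,x_j)\notin R_{ij}$ for some $\{i,j\}\in\mathcal E$ with $i<j$, then clause \eqref{eq:forbid} for $(x,y)=(x_i,x_j)$ is present, and all four of its inequalities fail. So $(x_1,\dots,x_K)$ is a solution.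

Conversely, let $(x_1,\dots,x_K)$ be a solution. Put $\alpha_i^+=x_i$, $\alpha_i^-=m-x_i$, $\beta_{ij}^\sigma=m-\alpha_i^\sigma$ and $\gamma_{ij}^\sigma=\alpha_i^\sigma$. All sums in (E) and in the sum gadgets equal $m$. Consider clause \eqref{eq:forbid} for a pair $(x,y)\notin R_{ij}$. Since $(x_i,x_j)\in R_{ij}$, we have $x_i\ne x$ or $x_j\ne y$. If $x_i<x$, then $\gamma_{ij}^+=x_i\le x-1$; if $x_i>x$, then $\gamma_{ij}^-=m-x_i\le m-x-1$; if $x_j<y$, then $\gamma_{ji}^+=x_j\le y-1$; and if $x_j>y$, then $\gamma_{ji}^-=m-x_j\le m-y-1$.
\end{proof}

The graph $\Gamma$ contains the triangles $p_i^+p_i^-q_{ij}$, so Lemma~\ref{lem:cycles} excludes only induced cycles of lengths $4$ and $5$ in $\overline G$. To exclude longer ones we increase the girth of $\Gamma$. The relay of an edge and a sum gadget allows us to lengthen any edge.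

\begin{lemma}[subdivision]\label{lem:subdiv}
In a threshold system, replace an edge $e=\{p,p'\}$ of $\Gamma$ by edges $e_1=\{p,u\}$ and $e_2=\{u,p'\}$ with a new node $u$. In all clauses replace the flags $(p,e)$ and $(p',e)$ by $(p,e_1)$ and $(p',e_2)$, and put the sum gadget for $t(u,e_1)+t(u,e_2)\le m$ at $u$. The new system is satisfiable if and only if the old one is.
\end{lemma}

\begin{proof}
Identify $(p,e)$ with $(p,e_1)$ and $(p',e)$ with $(p',e_2)$, so that only the constraints on these two flags and the flags at $u$ need attention. If $t$ satisfies the new system, then $t(p,e_1)\ge m-t(u,e_1)\ge t(u,e_2)\ge m-t(p',e_2)$, which is (E) for $e$. Conversely, if $t(p,e)+t(p',e)\ge m$, put $t(u,e_1)=m-t(p,e)$ and $t(u,e_2)=t(p,e)$. Then the sum on $e_1$ and the sum at $u$ equal $m$, and the sum on $e_2$ is $t(p,e)+t(p',e)\ge m$.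
\end{proof}

\section{The hardness results}\label{sec:hardness}

\begin{proposition}\label{prop:red}
Fix an integer $\lambda\ge1$. Given a constraint instance with $K$ variables, $M$ constraints and domain $\{0,\dots,m\}$, one can construct in polynomial time a graph $G$ with $O((K+M)m^2)$ vertices such that $\overline G$ has no induced cycle $C_\ell$ with $4\le\ell<6\lambda$, and such that $G$ is $k$-colorable for $k=2\lambda(K+4M)$ if and only if the instance has a solution.
\end{proposition}

\begin{proof}
Take the system of the instance and apply Lemma~\ref{lem:subdiv} repeatedly until every original edge of $\Gamma$ is replaced by a path with $\lambda$ edges. Let $G$ be the graph of the resulting system. The new graph $\Gamma$ is simple, has $\lambda(K+4M)$ edges, hence $k$ flags, and has girth at least $3\lambda$. Lemmas~\ref{lem:color}, \ref{lem:csp} and~\ref{lem:subdiv} give the equivalence, and Lemma~\ref{lem:cycles} gives the statement on cycles. There are $4M$ sum gadgets at the nodes $p_i^\sigma$ and $(\lambda-1)(K+4M)$ at the new nodes, with $m$ clauses each, and at most $(m+1)^2$ clauses at each $q_{ij}$; each edge contributes $m+2$ further vertices. So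
\[
|V(G)|\le 4Mm+(\lambda-1)(K+4M)m+M(m+1)^2+\lambda(K+4M)(m+2).\qedhere
\]
\end{proof}

An instance of \textsc{Partitioned Subgraph Isomorphism} whose pattern has at least one edge and no isolated vertex is a constraint instance. Add isolated vertices to the host so that all classes have the same size $m+1\ge2$. This does not change the answer, because every chosen vertex $x_i$ must have a neighbor. Then identify each $V_i$ with $\{0,\dots,m\}$, let $\mathcal E$ be the edge set of the pattern, and let $R_{ij}$ be the set of edges of the host between $V_i$ and $V_j$. If the original host has $n\ge1$ vertices, we may take $m\le n$.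

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:strong}(a)]
Fix $g\ge4$ and $\lambda$ with $6\lambda>g$. Take an instance of \textsc{Multicolored Clique}. The case $K=1$ is trivial, so let $K\ge2$; the pattern then has $M=\binom K2$ edges and no isolated vertex. Proposition~\ref{prop:red} produces in polynomial time an equivalent instance of \textsc{Coloring} with
\[
k=2\lambda\Bigl(K+4\binom K2\Bigr)=\lambda(4K^2-2K)
\]
on a graph whose complement has no induced $C_\ell$ with $4\le\ell\le g$. Since $k$ depends only on $K$, this is a parameterized reduction, and (F1) gives the first statement of (a). For $g=4$, where $\lambda=1$ suffices, the class consists of the $2P_2$-free graphs, which are $P_5$-free; this is Theorem~\ref{thm:main}.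

For the second statement of (a), let $g$ be the maximum of $4$ and the numbers of vertices of the graphs in $\mathcal H$; here the finiteness of $\mathcal H$ is used. If $G$ contains some $H\in\mathcal H$ as an induced subgraph, then $\overline G$ contains the non-chordal graph $\overline H$, and with it an induced $C_\ell$ with $4\le\ell\le g$. So every graph in the class for $g$ is $\mathcal H$-free.
\end{proof}

The parameter $k$ is quadratic in $K$ for cliques, but linear in the number $M$ of constraints. This is why (F2), which measures the pattern by its edges, transfers without loss.

\begin{proof}[Proof of Theorem~\ref{thm:strong}(b)]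
It suffices to treat the class in (a), since $g=4$ gives the $2P_2$-free graphs. Fix $g$ and $\lambda$ with $6\lambda>g$, and suppose that \textsc{Coloring} on this class is solved in time $f(k)\,N^{\eta(k)k/\log k}$ on graphs with $N$ vertices, where $\eta(k)\ge 0$ and $\eta(k)\to0$. Take an instance of \textsc{Partitioned Subgraph Isomorphism} with $M\ge2$ pattern edges and $n$ host vertices; the cases $M\le1$ are polynomial. If some class $V_i$ is empty, the answer is no. Otherwise delete the isolated vertices of the pattern and their classes, which does not change the answer. Now $K\le2M$, so Proposition~\ref{prop:red} gives an equivalent instance of \textsc{Coloring} with $8\lambda M\le k\le12\lambda M$ and $N\le DMn^2$ for a constant $D$. Put $\eta'(M)=12\lambda\sup_{k\ge M}\eta(k)$, which tends to $0$. Since $k\le 12\lambda M$ and $\log k\ge\log M$, the exponent $\eta(k)k/\log k$ is at most $\eta'(M)M/\log M$. The running time of the assumed algorithm is thus at most $f'(M)\,n^{2\eta'(M)M/\log M}$, where $f'(M)=(DM)^{\eta'(M)M/\log M}\max\{f(k):k\le12\lambda M\}$. Together with the polynomial time for the construction this is $f''(M)\,n^{o(M/\log M)}$, which contradicts (F2).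
\end{proof}

\section{List coloring of $(rP_1+P_3)$-free graphs}\label{sec:list}

A $P_3$-free graph is a disjoint union of cliques, which can be colored one at a time. The plan for $rP_1+P_3$ is to find such a union of cliques around a large independent set, show that the rest of the graph is almost completely joined to it, and deduce that the rest must avoid some color. Recursing on the rest then reduces the number of colors. Since $P_3$-free graphs are $(P_1+P_3)$-free, we assume $r\ge1$.

\begin{lemma}\label{lem:struct}
Let $r\ge1$, let $G$ be $(rP_1+P_3)$-free, and let $I$ be a maximal independent set of $G$ with $|I|\ge2r+1$. For $x\in I$ let $Q_x$ consist of $x$ and of the vertices outside $I$ whose only neighbor in $I$ is $x$. Let $W$ be the set of vertices in no $Q_x$. Then: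
\begin{itemize}
\item[(i)] each $Q_x$ is a clique;
\item[(ii)] $Q_x$ and $Q_y$ are anticomplete for $x\ne y$;
\item[(iii)] each $w\in W$ is complete to all but at most $r-1$ of the sets $Q_x$.
\end{itemize}
\end{lemma}

\begin{proof}
In each part we suppose the contrary and find an induced $rP_1+P_3$.

(i) Let $u,u'\in Q_x$ be distinct and non-adjacent. Both differ from $x$, so $u,x,u'$ is an induced $P_3$, and none of its vertices has a neighbor in $I\setminus\{x\}$. Add $r$ vertices of $I\setminus\{x\}$.

(ii) The vertex $x$ has no neighbor in $Q_y$ and $y$ has none in $Q_x$, so an edge between the sets joins some $u\in Q_x\setminus\{x\}$ to some $u'\in Q_y\setminus\{y\}$. Then $x,u,u'$ is an induced $P_3$ with no neighbor in $I\setminus\{x,y\}$, a set of at least $2r-1\ge r$ vertices. Add $r$ of them.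

(iii) Let $w\in W$. Then $w\notin I$; it has a neighbor in $I$ because $I$ is maximal, and at least two because it lies in no $Q_x$. It has at most $r-1$ non-neighbors in $I$, for $r$ of them together with $w$ and two of its neighbors in $I$ would induce $rP_1+P_3$. Now suppose that $w$ has non-neighbors $z_i\in Q_{x_i}$ for distinct $x_1,\dots,x_r\in I$. At least $|I|-r-(r-1)\ge2$ vertices of $I\setminus\{x_1,\dots,x_r\}$ are neighbors of $w$; let $y,y'$ be two of them. By (ii) the vertices $z_1,\dots,z_r,y,y'$ are pairwise non-adjacent, so $y,w,y'$ and $z_1,\dots,z_r$ induce $rP_1+P_3$.
\end{proof}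

The case $r=1$ shows how the lemma is used. Then $W$ is complete to every $Q_x$, so the colors split into a set $F$ used for the cliques and a set used for $W$, and $F\ne\emptyset$. Guess $F$, check that every clique $Q_x$ can be colored from $F$, and recurse on $W$ with the remaining colors. For $r\ge2$ a color used on $W$ may reappear on the cliques, but by (iii) on at most $r-1$ of them. So only a bounded number of cliques need colors outside $F$, and their colorings can be guessed as well.

To find a large independent set we use the constructive form of Ramsey's bound: for $s,s'\ge1$, in a graph with at least $\binom{s+s'-2}{s-1}$ vertices one finds in polynomial time a clique of size $s$ or an independent set of size $s'$. If $s=1$ or $s'=1$, take any vertex. Otherwise pick a vertex $v$; by Pascal's rule it has at least $\binom{s+s'-3}{s-2}$ neighbors or at least $\binom{s+s'-3}{s-1}$ non-neighbors other than itself. Recurse on the neighbors with $(s-1,s')$ or on the non-neighbors with $(s,s'-1)$, and add $v$ to the set found if it is one vertex short.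

\begin{proof}[Proof of Theorem~\ref{thm:list}]
We describe a recursive algorithm. Its input is the integer $r\ge1$, an $(rP_1+P_3)$-free graph $G$, a set $C$ of $\kappa\le k$ colors, and lists $L(v)\subseteq C$. An \emph{$L$-coloring} is a coloring $\varphi$ with $\varphi(v)\in L(v)$ for all $v$.

\emph{The algorithm.} If $V(G)=\emptyset$, answer yes; otherwise, if $C=\emptyset$, answer no. Put $N=(\kappa+2)r+1$, so that $N\ge2r+1$ and $N>\kappa(r-1)$. If $|V(G)|<\binom{\kappa+N-1}{\kappa}$, try all assignments of colors. Otherwise find a clique of size $\kappa+1$, in which case answer no, or an independent set of size $N$. Extend the latter greedily to a maximal independent set $I$ and compute the sets $Q_x$ and $W$ of Lemma~\ref{lem:struct}. If some clique $Q_x$ has more than $\kappa$ vertices, answer no.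

For a nonempty set $F\subseteq C$, call $Q_x$ \emph{$F$-bad} if it has no coloring from the lists $L(v)\cap F$; this can be decided by trying at most $\kappa^\kappa$ assignments. Let $D_F$ be the union of the $F$-bad cliques. For every nonempty $F$ with at most $(r-1)\kappa$ $F$-bad cliques and every $L$-coloring $\psi$ of $G[D_F]$, call the algorithm on $G[W]$, which is $(rP_1+P_3)$-free, with the color set $C\setminus F$ and the lists
\[
L'(w)=L(w)\setminus\bigl(F\cup\{\psi(z):z\in D_F \text{ adjacent to } w\}\bigr).
\]
Answer yes if and only if some call answers yes.

\emph{Correctness.} We use induction on $\kappa$; only the branching step needs an argument. Suppose that $G[W]$ has an $L'$-coloring for some $F$ and $\psi$. Color $W$ by it, $D_F$ by $\psi$, and each remaining clique $Q_x$ from the lists $L(v)\cap F$. This is an $L$-coloring of $G$: distinct cliques are anticomplete, $W$ uses no color of $F$ and so has no conflict with the cliques that are not $F$-bad, and the definition of $L'$ excludes conflicts between $W$ and $D_F$.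

Conversely, let $\varphi$ be an $L$-coloring of $G$ and let $F$ be the set of colors of $C$ that $\varphi$ does not use on $W$. A color used on some $w\in W$ occurs in at most $r-1$ cliques $Q_x$: the vertex $w$ is not complete to a clique in which its color occurs, and Lemma~\ref{lem:struct}(iii) applies. Since $|I|>\kappa(r-1)$, some color occurs on at least $r$ vertices of $I$, which lie in different cliques; this color belongs to $F$, so $F\ne\emptyset$. An $F$-bad clique contains a vertex whose color under $\varphi$ is in $C\setminus F$, so there are at most $(r-1)\kappa$ $F$-bad cliques. Hence the algorithm considers $F$ and $\psi=\varphi|_{D_F}$, and $\varphi|_W$ is an $L'$-coloring of $G[W]$ for this choice.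

\emph{Running time.} In a branching step $|D_F|\le(r-1)\kappa^2$, so there are at most $2^kk^{(r-1)k^2}$ pairs $(F,\psi)$. Since $F\ne\emptyset$, every call has fewer colors than its parent, so the depth of the recursion is at most $k$. The number of calls is therefore bounded by a function of $k$ and $r$, and the work within one call is $h(k,r)\,n^{O(1)}$ for some function $h$.
\end{proof}

\section{Classification of forbidden induced subgraphs}\label{sec:class}

\begin{proof}[Proof of Corollary~\ref{cor:class}]
If $H$ is an induced subgraph of $P_4$, then $H$-free graphs are $P_4$-free and (F4) applies. If $H$ is an induced subgraph of $rP_1+P_3$, then $H$-free graphs are $(rP_1+P_3)$-free, and we apply Theorem~\ref{thm:list} with this fixed $r$ and all lists equal to $\{1,\dots,k\}$.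

Now let $H$ be an induced subgraph neither of $P_4$ nor of any $rP_1+P_3$, and let $H\ne rP_1+P_4$ for all $r\ge1$. If $H$ contains a cycle of length $c$, then graphs of girth at least $c+1$ are $H$-free. If $H$ is a forest with a vertex of degree at least $3$, then this vertex and three of its neighbors induce a claw, so line graphs are $H$-free. In both cases $3$-\textsc{Coloring} is NP-complete on $H$-free graphs by (F3). An algorithm with running time $f(k)\,n^{O(1)}$ is polynomial for $k=3$, so it would give $\mathrm{P}=\mathrm{NP}$. Then \textsc{Multicolored Clique} is polynomial, and $\mathrm{FPT}=\mathrm{W}[1]$ by (F1).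

In the remaining case $H$ is a forest of maximum degree at most $2$, that is, a disjoint union of paths. Suppose that $H$ is $2P_2$-free. Then at most one component of $H$ has an edge, and this component is $P_j$ with $j\le4$. So $H=rP_1$, or $H=rP_1+P_j$ with $r\ge0$ and $2\le j\le4$. The graphs $rP_1$, $rP_1+P_2$ and $rP_1+P_3$ are induced subgraphs of $rP_1+P_3$, and $rP_1+P_4$ is excluded both for $r=0$ and for $r\ge1$. This contradiction shows that $H$ contains an induced $2P_2$. Hence every $2P_2$-free graph is $H$-free, and Theorem~\ref{thm:main} applies.
\end{proof}

\begin{remark}
Neither method applies directly to $H=rP_1+P_4$ with $r\ge1$. The complement of $H$ is $P_4$ together with $r$ vertices adjacent to all others; it is chordal, so Theorem~\ref{thm:strong}(a) says nothing. And Lemma~\ref{lem:struct}(iii) fails already for $P_4$-free graphs: in the disjoint union of two stars with $s\ge2$ leaves each, the leaves form a maximal independent set $I$, the sets $Q_x$ are single vertices, and each center lies in $W$ and has $s$ non-neighbors in $I$.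
\end{remark}

\begin{thebibliography}{9}

\bibitem{choos}
\emph{Choosability on $H$-free graphs}, doi:10.1016/j.ipl.2012.12.003,
\texttt{https://unpaywall.org/10.1016\%2FJ.IPL.2012.12.003}.

\bibitem{corneil}
Corneil, Lerchs and Stewart Burlingham, 1981.

\bibitem{fellows}
Fellows, Hermelin, Rosamond and Vialette, 2009.

\bibitem{holyer}
Holyer, 1981.

\bibitem{kaminski}
Kami\'nski and Lozin, 2007.

\bibitem{marx}
Marx, \emph{Can you beat treewidth?}, 2010.

\bibitem{pietrzak}
Pietrzak, 2003.

\end{thebibliography}
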